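# Ages of polynomial profile and the partition properties $\mathcal P(n,n-1)$

## 1. Infinitely many disjoint edges

Let $\infty K_2$ be the graph consisting of infinitely many disjoint edges. Count its induced subgraphs on $N$ vertices up to isomorphism: such a subgraph consists of $j$ edges and $N-2j$ isolated vertices, so there are $\lfloor N/2\rfloor+1$ of them. This is very few.

Now play a game. Split the vertex set into $n\ge 2$ nonempty parts, throw away one part of your choice, and hope that what is left is isomorphic to the graph you started with. An adversary who chooses the partition beats you on $\infty K_2$: he takes $n-1$ vertices from different edges as singleton parts and everything else as the last part. Throwing away a singleton creates an isolated vertex, and throwing away the last part leaves a finite graph.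

There is an easy repair. Let $\infty K_2+\infty K_1$ be the graph with infinitely many disjoint edges and infinitely many isolated vertices. It embeds in $\infty K_2$ as an induced subgraph (use one endpoint of a fresh edge for each isolated vertex), and $\infty K_2$ embeds in it, so the two graphs have the same induced subgraphs up to isomorphism. Play the game on the new graph.

* With $n=3$ you lose. The adversary puts one endpoint of every edge into $V_1$, the other endpoint into $V_2$, and all isolated vertices into $V_3$. Without $V_1$ or without $V_2$ no edge is left; without $V_3$ no isolated vertex is left.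
* With $n\ge4$ you win. Infinitely many edges have their endpoints in the same two parts $V_i,V_j$ (possibly $i=j$), and infinitely many isolated vertices lie in the same part $V_k$. Some part $V_l$ has $l\notin\{i,j,k\}$. Throw it away. What remains consists of edges and isolated vertices, and infinitely many of each survive.

Contrast this with $\infty K_{\aleph_0}$, the disjoint union of infinite cliques $\Lambda_1,\Lambda_2,\dots$. Its induced subgraphs on $N$ vertices correspond to the partitions of the number $N$. There are at least $cN^q$ of these for each fixed $q$ and large $N$ (choose the numbers of parts of size $2,\dots,q+1$ freely up to $c'N$ and fill up with parts of size $1$), so no polynomial bounds the count. For $n\ge3$ you lose the game: let $V_i$ be $\Lambda_i$ minus $n$ vertices for $i<n$, and $V_n$ the rest. Without $V_i$ there is a finite component; without $V_n$ only $n-1$ components are left.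

So in these examples a polynomial count of finite induced subgraphs goes together with winning the game, provided that we may replace the graph by another one with the same induced subgraphs. Is this a general fact? The answer is yes, and the proof occupies the rest of these notes.

## 2. Partition properties, ages, profiles, and three theorems

All graphs are simple, undirected and countable. We write $[v\sim w]\in\{0,1\}$ for the adjacency indicator (so $[v\sim v]=0$), $G[X]$ for the subgraph induced on $X$, and $G-\Pi$ for $G[V\setminus\Pi]$. A vertex $v\notin X$ is *uniform* to $X$ if it is adjacent to all or to none of $X$; then $[v\sim X]$ is the common value. A set is *homogeneous* if it is a clique or an independent set. For a finite set $Y$ and $v\notin Y$, the *trace* $v|_Y$ is the function $y\mapsto[v\sim y]$ on $Y$.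

**Definition 1.** A graph $A$ satisfies $\mathcal P(n,k)$ if, whenever its vertex set is partitioned into $n$ nonempty parts, the subgraph induced by the union of some $k$ of the parts is isomorphic to $A$. (So $\mathcal P(n,n-1)$ says: some part may be thrown away. $\mathcal P(2,1)$ is the pigeonhole property of Cameron.)

**Definition 2.** The *age* of $G$ is the set of isomorphism types of induced subgraphs of $G$. Its *profile* is the function $a(N)$ counting the isomorphism types of $N$-vertex graphs in the age. The age has *polynomial profile* if $a$ is bounded above by a polynomial.

By Section 1, $\infty K_2$ and $\infty K_2+\infty K_1$ have the same age, with profile $\lfloor N/2\rfloor+1$. The first satisfies no $\mathcal P(n,n-1)$ with $n\ge2$; the second satisfies $\mathcal P(n,n-1)$ for all $n\ge4$ but not for $n=3$.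

The following conjecture is stated in "Generalized Pigeonhole Properties of Graphs and Oriented Graphs" (https://math.ryerson.ca/~abonato/papers/P32.pdf).

**Conjecture.** An age $\mathcal A$ of a countable graph has polynomial profile if and only if $\mathcal A$ is the age of a countable graph satisfying the $\mathcal P(n,n-1)$ property for some $n>2$.

Two conventions. First, a finite graph with fewer than $n$ vertices satisfies $\mathcal P(n,n-1)$ vacuously, and its profile is eventually $0$; so finite graphs agree with the conjecture. *From now on, graphs whose age is considered are countably infinite.* The age of an infinite graph has members of every finite size, so it is never the age of a finite graph, and the two worlds do not mix. Second, whenever we claim that two graphs have the same age, each will embed in the other as an induced subgraph. So it does not matter whether ages are taken to contain only finite graphs or also infinite ones.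

Why $n>2$? The infinite random graph $R$ is the countable graph, unique up to isomorphism, with the extension property: for disjoint finite $A,B$ there is a vertex outside $A\cup B$ adjacent to all of $A$ and to none of $B$. Its age contains every finite graph, so its profile is not polynomial. But $R$ satisfies $\mathcal P(2,1)$. Indeed, if $V=V_1\sqcup V_2$ and the extension property fails in $R[V_i]$ for $A_i,B_i\subset V_i$ ($i=1,2$), take a vertex of $R$ that extends $(A_1\cup A_2,\,B_1\cup B_2)$. It lies in some $V_i$ and extends $(A_i,B_i)$ there, a contradiction.

The theorem identifies the structure behind both sides.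

**Definition 3.** A *cellular presentation* of $G$ consists of a finite $Z\subset V$, a partition $V\setminus Z=C_1\sqcup\dots\sqcup C_t$ ("colors") and a symmetric $0/1$ matrix $m$ such that

* all vertices of $C_a$ have the same trace on $Z$;
* the graph $\Sigma$ on $V\setminus Z$, in which distinct $v\in C_a$, $w\in C_b$ are adjacent iff $[v\sim w]\ne m(a,b)$, has components ("cells") of bounded size.

$\mathcal K$ denotes the finite set of isomorphism types of colored cells (isomorphisms of colored graphs preserve colors). The presentation is *closed* if every $\kappa\in\mathcal K$ occurs infinitely often and $\mathcal K$ is closed under nonempty connected induced colored subgraphs.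

Think of $m$ as predicting adjacency from colors, and of $\Sigma$ as the graph of wrong predictions. For $\infty K_2$ take $Z=\emptyset$, one color, $m=(0)$; then $\Sigma$ is the graph itself and $\mathcal K=\{K_2\}$. This is not closed. The same choice for $\infty K_2+\infty K_1$ gives $\mathcal K=\{K_1,K_2\}$, which is closed. For $K_{\aleph_0}$ take $m=(1)$; then $\Sigma$ has no edges and $\mathcal K=\{K_1\}$.

Since adjacency outside $Z$ is given by colors, $m$ and $\Sigma$, and traces on $Z$ by colors, we have the following:
$$\text{if }X\cap Z=X'\cap Z\text{ and }\Sigma|_{X\setminus Z}\cong\Sigma|_{X'\setminus Z}\text{ as colored graphs, then }G[X]\cong G[X'].\tag{1}$$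

**Theorem A.** For an age $\mathcal A$ of a countably infinite graph the following are equivalent:

1. $\mathcal A$ has polynomial profile;
2. $\mathcal A$ is the age of a graph with a cellular presentation;
3. $\mathcal A$ is the age of a countable graph satisfying $\mathcal P(n,n-1)$ for all sufficiently large $n$;
4. $\mathcal A$ is the age of a countable graph satisfying $\mathcal P(n,n-1)$ for some $n>2$.

In particular the conjecture is true.

**Theorem B.** For a countably infinite graph $G$ the following are equivalent: (a) $G$ has $\mathcal P(n,n-1)$ for some $n>2$; (b) $G$ has $\mathcal P(n,n-1)$ for all sufficiently large $n$; (c) $G$ has a closed cellular presentation. If (a) holds for $n$, the presentation can be chosen with at most $n-1$ colors and all cells of size at most $n-1$.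

**Theorem C.** If $G$ has $\mathcal P(n,n-1)$ for some $n>2$ then, for the closed presentation constructed in the proof of Theorem B, the number of $N$-vertex graphs in its age is $\Theta(N^{|\mathcal K|-1})$. Hence every polynomially bounded profile of a countably infinite graph is $\Theta(N^d)$ for some integer $d\ge0$.

For $\infty K_2+\infty K_1$ we have $|\mathcal K|=2$ and profile $\lfloor N/2\rfloor+1=\Theta(N)$, as it should be.

We prove $(1)\Rightarrow(2)\Rightarrow(1)$ in Sections 4–6, $(2)\Rightarrow(3)$ in Section 6 (and $(3)\Rightarrow(4)$ is trivial), and $(4)\Rightarrow(2)$, the long part, in Sections 7–12.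

## 3. Twins, limit types, definable sets, tameness

This section sets up the vocabulary. Throughout, $V$ is the vertex set of $G$.

**Twins.** Distinct $u,v$ are *twins* if no $w\notin\{u,v\}$ *distinguishes* them, that is, is adjacent to exactly one of them. "Equal or twin" is an equivalence relation. To see transitivity, let $u,v$ and $v,w$ be twins, $u\ne w$. A vertex $x\notin\{u,v,w\}$ satisfies $[x\sim u]=[x\sim v]=[x\sim w]$. For $x=v$: $[v\sim u]=[w\sim u]$ since $v,w$ are twins, and $[w\sim u]=[w\sim v]$ since $u,v$ are twins. The same computation shows that twin classes are homogeneous, and a vertex outside a twin class is uniform to it. Twins of $G$ remain twins in every induced subgraph containing both.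

For $K\subseteq V$ let $D(K)$ be the set of $v\in V\setminus K$ that are *not* uniform to $K$. If $K$ is homogeneous and $D(K)=\emptyset$, any two elements of $K$ are twins. We write $D_H$ when the graph is $H$.

**Limit types.** For finite $Y$ and $f\in2^Y$ put $W(Y,f)=\{v\in V\setminus Y: v|_Y=f\}$. An infinite $M\subseteq V$ *converges* to $\tau\in2^V$, written $M\to\tau$, if for each $v\in V$ we have $[v\sim x]=\tau(v)$ for all but finitely many $x\in M$. The set of all such $\tau$ is $\mathrm{Cl}(G)$; its elements are the *limit types*. An infinite subset of a convergent set has the same limit. Since $2^V$ is a compact metrizable space, every infinite subset of $V$ contains an infinite convergent one. Moreover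
$$\tau\in\mathrm{Cl}(G)\iff W(Y,\tau|_Y)\text{ is infinite for every finite }Y.\tag{2}$$
If $M\to\tau$, almost all of $M$ lies in $W(Y,\tau|_Y)$. Conversely, let finite $Y_k$ increase to $V$ and pick distinct $x_k\in W(Y_k,\tau|_{Y_k})$; then $\{x_k\}\to\tau$. For each $Y$ the condition in (2) depends only on $\tau|_Y$, so $\mathrm{Cl}(G)$ is closed in $2^V$, hence compact.

Three examples.

* In $\infty K_2$ every vertex is adjacent to at most one vertex, so $\mathrm{Cl}=\{0\}$.
* In $\infty K_{\aleph_0}$ an infinite set contains infinitely many vertices of one $\Lambda_j$, or an infinite set meeting each $\Lambda_j$ at most once. So $\mathrm{Cl}=\{0,\chi_1,\chi_2,\dots\}$, where $\chi_j$ is the indicator function of $\Lambda_j$.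
* In the *half graph*, with vertices $a_i,b_j$ ($i,j\in\mathbb N$) and edges $a_ib_j$ for $i\le j$, the set $\{a_i\}$ converges to $0$ and $\{b_j\}$ converges to the indicator function of $\{a_i\}$. These are the two limit types.

**Definable sets.** $A\subseteq V$ is *definable with support $Y$* ($Y$ finite) if $A=\{v\in V\setminus Y:v|_Y\in\Phi\}$ for some $\Phi\subseteq2^Y$. Put $[A]=\{\tau\in\mathrm{Cl}(G):\tau|_Y\in\Phi\}$, a relatively clopen subset of $\mathrm{Cl}(G)$. If $M\to\tau$, then
$$M\text{ is almost contained in }A\text{ if }\tau\in[A],\text{ and almost disjoint from }A\text{ otherwise.}\tag{3}$$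
So $[A]$ does not depend on the choice of $Y,\Phi$. If $[A]=\emptyset$, then $A$ is finite, because an infinite $A$ contains a convergent set. A finite union of definable sets is, up to finitely many vertices, definable (take the union of the supports), and its $[\cdot]$ is the union of the $[\cdot]$'s. There are only countably many definable sets. Example: in $\infty K_{\aleph_0}$, for $y\in\Lambda_j$, the set $\{v\ne y:v\sim y\}=\Lambda_j\setminus\{y\}$ is definable with support $\{y\}$ and $[\cdot]=\{\chi_j\}$.

**Tameness.** In a graph $H$ put $u\approx_Hv$ if $u=v$ or $D_H(\{u,v\})$ is finite. This is an equivalence relation, as $D(\{u,w\})\subseteq D(\{u,v\})\cup D(\{v,w\})\cup\{v\}$. We call $H$ *tame* if it has finitely many $\approx_H$-classes. Induced subgraphs of tame graphs are tame, since $D_{H'}=D_H\cap V(H')$; and adding or deleting finitely many vertices does not affect tameness. We use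
$$u\approx v\iff\tau(u)=\tau(v)\text{ for all }\tau\in\mathrm{Cl}.\tag{4}$$
If $D(\{u,v\})$ is infinite, it contains some $M\to\tau$, and then $\tau(u)\ne\tau(v)$. If $M\to\tau$ and $\tau(u)\ne\tau(v)$, then almost all of $M$ lies in $D(\{u,v\})$. Consequently
$$H\text{ is tame}\iff\mathrm{Cl}(H)\text{ is finite.}\tag{5}$$
If there are $r$ classes, every $\tau\in\mathrm{Cl}$ is constant on each, so $|\mathrm{Cl}|\le2^r$; if $\mathrm{Cl}$ is finite, there are at most $2^{|\mathrm{Cl}|}$ classes. So $\infty K_2$ and the half graph are tame, with one and two classes; $\infty K_{\aleph_0}$ is not tame, and neither is $R$, where any two vertices are distinguished by infinitely many others.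

Finally, when $\mathrm{Cl}(G)$ is finite the graph splits into convergent pieces:
$$\begin{aligned}&\text{if }\mathrm{Cl}(G)=\{\tau_1,\dots,\tau_p\},\ Y_0\text{ is finite, the }\tau_b|_{Y_0}\text{ are distinct, and }W_b=W(Y_0,\tau_b|_{Y_0}),\\&\text{then the }W_b\text{ are infinite and disjoint, }W_b\to\tau_b,\text{ and }V\setminus\textstyle\bigcup_bW_b\text{ is finite.}\end{aligned}\tag{6}$$
$W_b$ is infinite by (2). Every infinite subset of $W_b$ contains an infinite convergent set, whose limit agrees with $\tau_b$ on $Y_0$ and so is $\tau_b$. Hence for no $v$ can infinitely many $x\in W_b$ have $[v\sim x]\ne\tau_b(v)$; that is, $W_b\to\tau_b$. If $V\setminus\bigcup W_b$ were infinite, it would contain a set converging to some $\tau_b$, which is almost contained in $W_b$, a contradiction.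

## 4. Configurations in non-tame graphs

This step shows that non-tame graphs have too many induced subgraphs, both in the finite sense (profile) and in the infinite sense (uncountably many types). We need a pattern that carries a list of numbers and lets us read the list off the bare graph. In $\infty K_{\aleph_0}$ the pattern is visible: take cliques of prescribed sizes.

**Definition 4.** Let $s=(s_j)$ be a finite or infinite sequence of integers $s_j\ge3$. A *configuration* of size vector $s$ in $H$ consists of vertices $x_j$ and sets $F_j$ with $|F_j|=s_j$, all distinct and disjoint, such that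

* (i) $F_j$ is homogeneous, and every other vertex of the configuration is uniform to $F_j$;
* (ii) for $i<j$: $[x_i\sim F_i]\ne[x_i\sim F_j]$;
* (iii) for $i<j$: $[x_i\sim F_j]\ne[x_j\sim F_j]$.

Example: in $\infty K_{\aleph_0}$ choose $x_j$ and $F_j\not\ni x_j$ inside $\Lambda_j$. An initial segment of a configuration is a configuration.

**Lemma 1.** If $3\mid s_j$ for all $j$, the graph induced on the configuration determines the multiset $\{s_j\}$.

*Proof.* In the induced graph each $F_j$ lies in one twin class by (i). For $i<j$, $F_i$ and $F_j$ lie in different classes, since $x_i$ distinguishes their elements by (ii); and $x_i,x_j$ lie in different classes, since any $f\in F_j$ distinguishes them by (iii). So each twin class contains at most one $F_j$ and at most one $x_j$. There is exactly one class of size $s_j$ or $s_j+1$ for each $j$, and the other classes have size $1$. Round all class sizes down to multiples of $3$; the nonzero values are the $s_j$. $\square$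

**Lemma 2.** If $H$ is countable and not tame, it has a configuration of every infinite size vector $s=(s_1,s_2,\dots)$.

*Proof.* **Step 1: find vertices and limit types in triangular position.** Let $X_0$ be an infinite set of pairwise $\not\approx$ vertices. Given an infinite $X_{j-1}\subseteq X_0$, by (4) some $\tau_j\in\mathrm{Cl}(H)$ takes both values on $X_{j-1}$. Let $X_j$ be an infinite one of the two parts into which $\tau_j$ splits $X_{j-1}$, and let $x_j$ be an element of the other part. With $w_j=\tau_j(x_j)$ we have $\tau_j(x_i)=1-w_j$ for all $i>j$, since $x_i\in X_{i-1}\subseteq X_j$. In particular the $x_j$ are distinct. By pigeonhole and Ramsey's theorem (for pairs $i<j$ colored by $\tau_j(x_i)$) pass to a subsequence with $w_j=w$ for all $j$ and $\tau_j(x_i)=u$ for all $i<j$.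

If $u\ne w$, change nothing: $\tau_j(x_j)=w=1-u$. If $u=w$, replace each $x_j$ by $x_{j+1}$, keeping $\tau_j$. The new $x_i$ with $i<j$ is the old $x_{i+1}$ with $i+1\le j$, where $\tau_j$ has value $u$ or $w=u$; and on the new $x_j$, the old $x_{j+1}$, it has value $1-w=1-u$. In both cases
$$\tau_j(x_i)=u\ (i<j),\qquad\tau_j(x_j)=1-u.\tag{7}$$
Pass to a further subsequence such that $x_j\to\xi$ (that is, $\{x_j\}$ converges to $\xi$) and $\tau_j\to\tau_\infty$ pointwise. This keeps (7).

**Step 2: build the blocks.** We choose $i_1<i_2<\cdots$ and $F_1,F_2,\dots$ inductively. Given $i_l,F_l$ for $l<j$, choose $i_j$ (larger than the previous indices) so large that for all $i\ge i_j$ and all $f\in F_l$, $l<j$: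
$$x_i\notin F_l,\qquad[x_i\sim f]=\xi(f),\qquad\tau_i(f)=\tau_\infty(f).$$
Take an infinite set converging to $\tau_{i_j}$. From it choose, by pigeonhole and Ramsey, a homogeneous $F_j$ of size $s_j$ consisting of new vertices $a$ with $[a\sim x_{i_l}]=\tau_{i_j}(x_{i_l})$ for $l\le j$, with $[a\sim f]=\tau_{i_j}(f)=\tau_\infty(f)$ for $f\in F_l$, $l<j$, and such that $\xi$ and $\tau_\infty$ are constant on $F_j$.

**Step 3: check the conditions for the vertices $x_{i_j}$ and the blocks $F_j$.** Disjointness is built in. For (i): $x_{i_l}$ is uniform to $F_j$ for $l\le j$ by the choice of $F_j$, and for $l>j$ because $[x_{i_l}\sim f]=\xi(f)$ and $\xi$ is constant on $F_j$. A vertex $f\in F_l$ with $l<j$ has adjacency $\tau_\infty(f)$ to all of $F_j$. A vertex of $F_l$ with $l>j$ has adjacency $\tau_\infty(f')$ to $f'\in F_j$, and $\tau_\infty$ is constant on $F_j$. By (7), $[x_{i_l}\sim F_j]$ equals $u$ for $l<j$ and $1-u$ for $l=j$. This gives (ii) and (iii). $\square$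

**Corollary 3.** A countable non-tame graph has uncountably many pairwise non-isomorphic induced subgraphs.

*Proof.* Use size vectors enumerating the infinite subsets of $\{3,6,9,\dots\}$, and Lemma 1. $\square$

**Lemma 4.** If $H$ has configurations of every finite size vector with entries divisible by $3$, its profile $a$ is not polynomially bounded.

*Proof.* Fix $q\ge1$. For each $(n_1,\dots,n_q)\in\mathbb N^q$, not all zero, with $\sum_jn_j(3j+1)\le N$, take a configuration with $n_j$ blocks of size $3j$. It has $\sum_jn_j(3j+1)\le N$ vertices, and different vectors give non-isomorphic graphs by Lemma 1. All vectors with $1\le n_j\le N/(q(3q+1))$ are allowed, so $\sum_{M\le N}a(M)\ge c_qN^q$ for large $N$, with $c_q>0$. If $a(M)=O(M^d)$, the left side is $O(N^{d+1})$, which is false for $q=d+2$. $\square$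

By Lemmas 2 and 4, *a countable graph with polynomial profile is tame*.

## 5. From polynomial profile to cells

This step proves $(1)\Rightarrow(2)$ of Theorem A. Tameness gives finitely many convergent pieces, and a matrix $m$ of generic adjacencies between them. Two things can still go wrong. The matrix need not be symmetric: in the half graph, which is tame, $a_i$ is adjacent to almost all $b_j$, but $b_j$ is non-adjacent to almost all $a_i$. And the exceptions may form large $\Sigma$-components. Each of these must be excluded by counting.

**Proposition 5.** A countably infinite graph $G$ with polynomial profile has a cellular presentation.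

*Proof.* **Step 1: colors and a matrix.** $G$ is tame, so $\mathrm{Cl}(G)=\{\tau_1,\dots,\tau_p\}$ by (5). Take $Y_0$ and $W_b$ as in (6). Let $C_1,\dots,C_s$ be the infinite sets among the $W_b\cap E$, where $E$ is an $\approx$-class, and let $Z$ be the rest, which is finite. If $C_c\subseteq W_b$ and $v\in V$, then $[v\sim x]=\tau_b(v)$ for almost all $x\in C_c$, and by (4) this value depends only on the $\approx$-class of $v$. So there is a matrix $m$ such that
$$\text{each }v\in C_a\text{ satisfies }[v\sim x]=m(a,c)\text{ for almost all }x\in C_c.\tag{8}$$

**Step 2: $m$ is symmetric.** Suppose $m(a,b)\ne m(b,a)$. Choose alternately $F_1,x_1,F_2,x_2,\dots$, with $F_j\subset C_a$ homogeneous of prescribed size (Ramsey) and $x_j\in C_b$, each newly chosen vertex being distinct from the earlier ones and having the generic adjacency (8) to all earlier blocks and vertices: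
$$[f\sim x_i]=m(b,a)\ (f\in F_j,\ i<j),\qquad[x_j\sim f]=m(a,b)\ (f\in F_i,\ i\le j),$$
and $[f\sim f']=m(a,a)$ for $f,f'$ in different blocks. This is a configuration. Condition (i) is clear from the displayed values. For $i<j$ we have $[x_i\sim F_i]=m(a,b)\ne m(b,a)=[x_i\sim F_j]$, and $[x_i\sim F_j]=m(b,a)\ne m(a,b)=[x_j\sim F_j]$. The sizes were arbitrary, so Lemma 4 is contradicted.

Hence $\Sigma$ (as in Definition 3) is well defined on $V\setminus Z$, and by (8) it is locally finite.

**Step 3: large components.** We show that for some $q$ the union $L_q$ of the $\Sigma$-components with at least $q$ vertices is finite. Suppose not, and fix $q\ge2$. Choose $g_a\in C_a$ ($a\le s$) and, for each $2\le r\le q$, infinitely many $\Sigma$-connected sets of size $r$, such that the closed $\Sigma$-neighborhoods of all the $\{g_a\}$ and of all these sets are pairwise disjoint. This is possible one set at a time: only finitely many vertices have been chosen so far, and by local finiteness the $\Sigma$-ball of radius $2q+4$ around them is finite. Take a vertex of $C_a$ or of $L_q$ outside this ball, and in the latter case a connected $r$-set containing it. Such a set exists, as the component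 has at least $q\ge r$ vertices.

For $(n_2,\dots,n_q)$ let $X$ consist of all $g_a$ and of $n_r$ of the sets of size $r$ ($2\le r\le q$). We claim that *the graph $G[X]$ together with the tuple $(g_a)$ determines $(n_r)$* ($G$ and $m$ being fixed). If $v\in X\cap C_b$ is none of the $g_c$, then $v$ is $\Sigma$-adjacent to no $g_c$, so $[v\sim g_c]=m(b,c)$ for all $c$. Hence the row $m(b,\cdot)$ is known, although $b$ itself may not be. This is enough: if rows $b,b'$ agree and rows $c,c'$ agree, then, by symmetry of $m$,
$$m(b,c)=m(b',c)=m(c,b')=m(c',b')=m(b',c').$$
So $m(b,c)$ is a function of the two rows. Hence $\Sigma$ on $X\setminus\{g_a\}_a$ is known, and its components are the chosen sets. This proves the claim.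

An isomorphism type with at most $N$ vertices therefore arises from at most $N^s$ vectors, one for each possible position of the tuple $(g_a)$ in it. All vectors with $0\le n_r\le(N-s)/q^2$ satisfy $s+\sum rn_r\le N$, so there are at least $cN^{q-1}$ vectors for large $N$, with $c=c(q,s)>0$. Hence there are at least $cN^{q-1-s}$ types with at most $N$ vertices. If the profile is $O(N^d)$, there are only $O(N^{d+1})$ of them. As $s$ is fixed and $q$ is arbitrary, this is a contradiction.

**Step 4: conclusion.** Choose $q$ with $L_q$ finite and move $L_q$ into $Z$; the other components are unaffected and have fewer than $q$ vertices. Refine the colors by traces on $Z$ (and repeat the entries of $m$ accordingly; this does not change $\Sigma$). The result is a cellular presentation of $G$. $\square$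

## 6. Closing a presentation

This step proves $(2)\Rightarrow(1)$ and $(2)\Rightarrow(3)$. The first idea for the latter would be to show that the graph with the cellular presentation satisfies $\mathcal P(n,n-1)$ itself. Section 1 shows that this is false: $\infty K_2$ has a cellular presentation and satisfies no $\mathcal P(n,n-1)$, because removing one vertex creates a cell type that was not there. The repair is also the one of Section 1: add all the cell types that can arise.

**Proposition 6** ($(2)\Rightarrow(1)$). The age of a graph with a cellular presentation has polynomial profile.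

*Proof.* By (1), an induced subgraph on $X$ with $|X|=N$ is determined up to isomorphism by $X\cap Z$ and by the numbers of components of each colored type in $\Sigma|_{X\setminus Z}$. There are finitely many possible types, say $c$. So the profile is at most $2^{|Z|}(N+1)^c$. $\square$

**Lemma 7** ((c)$\Rightarrow$(b) of Theorem B). A countably infinite graph $G^*$ with a closed cellular presentation has $\mathcal P(n,n-1)$ for all $n\ge\max\bigl(3,\ |Z|+\sum_{\kappa\in\mathcal K}|\kappa|+1\bigr)$.

*Proof.* Let $V=V_1\sqcup\dots\sqcup V_n$. For each $\kappa\in\mathcal K$, infinitely many cells of type $\kappa$ induce, under an identification with $\kappa$, the same map $\kappa\to\{1,\dots,n\}$. Let $I_\kappa$ be its image; $|I_\kappa|\le|\kappa|$. By the bound on $n$ there is an $i\notin\bigcup_\kappa I_\kappa$ with $V_i\cap Z=\emptyset$. In $G^*-V_i$ each type of $\mathcal K$ still occurs infinitely often, hence $\aleph_0$ times, because infinitely many of its cells are untouched. All components of $\Sigma-V_i$ are connected induced colored subgraphs of cells, so by closure their types are in $\mathcal K$. Thus $\Sigma-V_i\cong\Sigma$ as colored graphs, and $G^*-V_i\cong G^*$ by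 (1). $\square$

**Proposition 8** ($(2)\Rightarrow(3)$). If the infinite graph $G$ has a cellular presentation, its age is the age of a countable graph $G^*$ with a closed cellular presentation; by Lemma 7, $G^*$ satisfies $\mathcal P(n,n-1)$ for all sufficiently large $n$.

*Proof.* Move the finitely many cells whose colored type occurs only finitely often into $Z$. If $z\in C_b$ is moved and $v\in C_a$ remains, they lie in different cells, so $[v\sim z]=m(a,b)$ depends only on $a$; thus this is again a cellular presentation (drop colors that have become empty). Now each type $\kappa_1,\dots,\kappa_p$ of cells occurs infinitely often. Let $\mathcal K$ be the set of types of nonempty connected induced colored subgraphs of the $\kappa_i$. Let $G^*$ be the graph with the same $G[Z]$, the same $m$ and traces, and exactly $\aleph_0$ cells of each type in $\mathcal K$. Its presentation is closed. $G$ embeds in $G^*$, because $\kappa_i\in\mathcal K$. Conversely $G^*$ embeds in $G$: keep $Z$, and place each cell of $G^*$ inside its own cell of $G$ of a suitable type $\kappa_i$, of which there are infinitely many. So the ages agree. $\square$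

## 7. Bad sets and twin classes

We now begin the proof of $(4)\Rightarrow(2)$. **From here to the end of Section 12, $G$ is a countably infinite graph with $\mathcal P(n,n-1)$, where $n\ge3$.** All notation of Section 3 is kept.

**Definition 5.** $\Pi\subseteq V$ is *bad* if $G-\Pi\not\cong G$.

Bad sets are nonempty. In $\infty K_2$, for example, every singleton is bad. The property $\mathcal P(n,n-1)$ says that *every partition of $V$ into $n$ nonempty parts has a part that is not bad*. So every argument below has the same form: if $G$ lacks some feature of a cellular graph, build $n$ disjoint bad sets that cover $V$.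

This section extracts the cheapest information of this kind, about twin classes and finite bad sets. We use the following remark:
$$\begin{aligned}&\text{if every twin class meeting }\Pi\text{ keeps at least two elements outside }\Pi,\\&\text{then the twin classes of }G-\Pi\text{ are exactly the sets }C\setminus\Pi,\ C\text{ a twin class of }G.\end{aligned}\tag{9}$$
Twins stay twins. Conversely, suppose $u,v\notin\Pi$ are distinguished by some $w\in\Pi$ but are twins in $G-\Pi$; let $C$ be the twin class of $w$. Some $w'\in C\setminus\Pi$ is not in $\{u,v\}$, since otherwise $C\setminus\Pi=\{u,v\}$ and $u,v$ would be twins in $G$. As $w,w'$ are twins, $w'$ distinguishes $u,v$ as well, a contradiction.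

**Lemma 9.** $G$ has no finite twin class of size $\ge n$.

*Proof.* Let $n\le m<\infty$ and suppose that the set $\mathcal T$ of twin classes of size $m$ is nonempty. From each $C\in\mathcal T$ put one element into each of $V_1,\dots,V_{n-2}$ and $m-n+1\ge1$ elements into $V_{n-1}$; one element remains. Let $V_n$ be the rest of $V$.

Let $i<n$. Each $C\in\mathcal T$ keeps $m-1$ or (for $i=n-1$) $n-1$ elements outside $V_i$, so at least $2$ and fewer than $m$. Classes not in $\mathcal T$ do not meet $V_i$. By (9), $G-V_i$ has no twin class of size $m$, so $V_i$ is bad.

$G-V_n$ consists of the sets $C\setminus V_n$, $C\in\mathcal T$, each of size $m-1$ and each inside one twin class of $G-V_n$. So every twin class of $G-V_n$ is infinite or has size a multiple of $m-1$, which is not $m$, as $m\ge3$. So $V_n$ is bad. All parts are bad, a contradiction. $\square$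

**Lemma 10.** $G$ has at most $n-1$ infinite twin classes.

*Proof.* Suppose $C_1,\dots,C_n$ are distinct infinite twin classes. For $i<n$ let $V_i$ be $C_i$ minus $n$ elements, and let $V_n$ be the rest. By (9), $G-V_i$ has a twin class of size exactly $n$, so $V_i$ is bad by Lemma 9. $G-V_n$ has at most $n-1$ twin classes, since each $V_i$ lies in one; so $V_n$ is bad. Contradiction. $\square$

**Lemma 11.** Among $n-1$ pairwise disjoint nonempty finite sets, at least one is not bad.

*Proof.* Take the rest of $V$ as $n$-th part. Removing it leaves a finite graph, so it is bad. $\square$

Let $U_1,\dots,U_t$ be the infinite twin classes, $0\le t\le n-1$, and $U=\bigcup U_a$. Each $U_a$ converges to a limit type $\sigma_a$, with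
$$\sigma_a(v)=[v\sim u]\quad\text{for all }u\in U_a\setminus\{v\}.$$
The $\sigma_a$ are distinct: if $u_a\in U_a$, $u_b\in U_b$ ($a\ne b$) and $y\notin\{u_a,u_b\}$ distinguishes them, then $\sigma_a(y)=[y\sim u_a]\ne[y\sim u_b]=\sigma_b(y)$. In $\infty K_2+\infty K_1$ we have $t=1$, $U_1$ is the set of isolated vertices and $\sigma_1=0$, and this is the only limit type. In $\infty K_2$ we have $t=0$, while $0$ is a limit type. We shall prove that under $\mathcal P(n,n-1)$ the $\sigma_a$ are all the limit types.

## 8. Test sets for a limit type not coming from twins

The purpose of this section is a source of bad sets attached to a limit type $\tau\notin\{\sigma_1,\dots,\sigma_t\}$: the vertices that separate an $n$-element set $K$ from being a set of twins. Remove them, and a twin class appears that $G$ cannot have.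

**Lemma 12.** Let $\tau\in\mathrm{Cl}(G)\setminus\{\sigma_1,\dots,\sigma_t\}$ and $M_0\to\tau$. There are a finite $Y^*\subset V$ and an infinite homogeneous $M\subseteq M_0$ such that

* (i) for every finite $K\subset M$: $D(K)\cap(M\cup U\cup Y^*)=\emptyset$;
* (ii) if $K\subset M$ is finite, $|K|\ge n$, $K\cup U\cup Y^*\subseteq S\subseteq V$ and $D(K)\cap S=\emptyset$, then $G[S]\not\cong G$.

*Proof.* Choose $y_a$ with $\tau(y_a)\ne\sigma_a(y_a)$, then $u_a\in U_a\setminus\{y_1,\dots,y_t\}$ (so $[y_a\sim u_a]=\sigma_a(y_a)$), and for $a\ne b$ a vertex $y_{ab}\notin\{u_a,u_b\}$ distinguishing $u_a$ and $u_b$. Let $Y^*$ consist of all these vertices. $M_0\cap U_a$ is finite, as $\tau\ne\sigma_a$. By Ramsey and pigeonhole, thin $M_0$ to an infinite $M$ that is homogeneous, disjoint from $Y^*\cup U$, with $[y\sim x]=\tau(y)$ for all $y\in Y^*$, $x\in M$, and such that all $x\in M$ have the same adjacency to $U_a$, for each $a$ (each $x\in M$ is uniform to $U_a$, being outside it). Now (i) is clear: vertices of $M\setminus K$, of $U$ and of $Y^*$ are all uniform to $K$.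

For (ii), suppose $G[S]\cong G$. Then $G[S]$ has exactly $t$ infinite twin classes and, by Lemma 9, no finite one of size $\ge n$. Each $U_a$ lies in a twin class $T_a$ of $G[S]$; the $T_a$ are distinct because $u_a,u_b,y_{ab}\in S$. So $T_1,\dots,T_t$ are all the infinite twin classes of $G[S]$. The set $K$ is homogeneous with $D(K)\cap S=\emptyset$, so it lies in a twin class of $G[S]$ of size $\ge n$, which must be infinite. So $t\ge1$ and $K\subseteq T_b$ for some $b$. But $y_b\in S$ is not in $K\cup\{u_b\}$, and $[y_b\sim K]=\tau(y_b)\ne\sigma_b(y_b)=[y_b\sim u_b]$, while $K\cup\{u_b\}\subseteq T_b$. Contradiction. $\square$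

With $S=V\setminus D(K)$ the lemma says that $D(K)$ is bad for every $n$-element $K\subset M$. This suggests a direct attack on a limit type $\tau\ne\sigma_1,\dots,\sigma_t$: choose $n$-element sets $K_1,\dots,K_{n-1}\subset M$ and take $\Pi_1=D(K_1)$, $\Pi_2=D(K_2)\setminus D(K_1)$, and so on, with the rest as $\Pi_n$. The set $\Pi_1$ is bad. But when $\Pi_2$ is removed, the vertices of $D(K_1)\cap D(K_2)$ survive and still separate $K_2$, so Lemma 12 says nothing. If the overlap is finite, Lemma 11 will repair this. In general it is not: in the random graph $R$, for disjoint finite $K_1,K_2$ with at least two elements each, the extension property gives infinitely many vertices adjacent to exactly one element of $K_1$ and exactly one of $K_2$, so $D(K_1)\cap D(K_2)$ is infinite however the sets are chosen. There is a second obstacle: $\Pi_n$ must be bad too, that is, $G[\bigcup_iD(K_i)]\not\cong G$.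

Both obstacles vanish if the relevant vertices live in a *tame* part of $G$: tameness makes the overlaps finite for well-chosen $K_i$, and if $G$ itself is not tame, then a tame $G[\bigcup_i D(K_i)]$ is certainly not isomorphic to $G$. So we want to show that the non-tameness of $G$ is concentrated near finitely many limit types, and then work away from them. The tool is cardinality: a definable subset of $G$ has one of countably many isomorphism types, while a non-tame graph has uncountably many induced subgraphs.

## 9. Wild pairs

**Definition 6.** A pair $\{\tau,\tau'\}\subset\mathrm{Cl}(G)$ ($\tau=\tau'$ allowed) is *wild* if $G[A\cup A']$ is non-tame for all definable $A,A'$ with $\tau\in[A]$, $\tau'\in[A']$.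

The definition makes sense in any graph. In $\infty K_{\aleph_0}$ the pairs $\{\chi_i,\chi_j\}$ are not wild: take $A,A'$ to be $\Lambda_i$ and $\Lambda_j$, each minus a vertex; the union of two cliques is tame. A definable $A$ with $0\in[A]$ contains infinitely many complete $\Lambda_j$ (all those not meeting its support), so it is not tame. Hence the wild pairs are exactly those containing $0$, and the single point $0$ meets all of them. In $R$, every $\tau\in2^V$ is a limit type by (2), and every $W(Y,f)$ again has the extension property; so all pairs are wild, and no finite set meets all of them. The next two lemmas show that the situation of $R$ is impossible under $\mathcal P(n,n-1)$ with $n\ge3$.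

The first lemma separates $n$ pairs by disjoint definable sets. The last condition in it matters because in the application each vertex $v$ has to be put into a part $\Pi_i$, and $v\in Y_i$ forbids $\Pi_i$; a vertex lying in all $Y_i$ could be placed nowhere.

**Lemma 13.** Let $T_1,T_2,\dots\subset\mathrm{Cl}(G)$ be infinitely many pairwise disjoint nonempty sets of size $\le2$. There are $n$ of them, $T^1,\dots,T^n$, and pairwise disjoint definable sets $\mathcal A_1,\dots,\mathcal A_n$ with supports $Y_1,\dots,Y_n$, such that $T^i\subseteq[\mathcal A_i]$ and $\bigcap_iY_i=\emptyset$.

*Proof.* Write $T_i=\{p_i,q_i\}$ (possibly $p_i=q_i$) and pass to a subsequence with $p_i\to p$, $q_i\to q$ in $2^V$. For a finite $F\subset V$ and $r\in2^V$, only finitely many points of $2^V$ agree with $r$ off $F$, so, the $T_i$ being disjoint, only finitely many $T_i$ contain such a point. Hence we can choose inductively $T^1,Z_1,T^2,Z_2,\dots,T^{n-1},Z_{n-1},T^n$, with finite pairwise disjoint $Z_l$, as follows.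

* $T^l$ is a new $T_i$ with $p_i|_{Z_j}=p|_{Z_j}$ and $q_i|_{Z_j}=q|_{Z_j}$ for $j<l$, such that each of its points differs from each of $p,q$ somewhere off $Z_1\cup\dots\cup Z_{l-1}$.
* For $l<n$, $Z_l$ is disjoint from $Z_1,\dots,Z_{l-1}$, and each point of $T^l$ differs from each of $p,q$ somewhere on $Z_l$.
* In addition, $T^n$ is chosen so that no point of $T^n$ agrees with a point of $T^1$ off $Z_1\cup\dots\cup Z_{n-1}$.

Let $Z'$ be a finite set disjoint from all $Z_l$ such that each point of $T^1$ and each point of $T^n$ differ somewhere on $Z'$. Put $Z_{ij}=Z_{ji}=Z_i$ for $i<j$, $(i,j)\ne(1,n)$, and $Z_{1n}=Z_{n1}=Z'$. Write $T|_F=\{\tau|_F:\tau\in T\}$. Then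
$$T^i|_{Z_{ij}}\cap T^j|_{Z_{ij}}=\emptyset\qquad(i\ne j).$$
For $\{i,j\}=\{1,n\}$ this is the choice of $Z'$. For other $i<j$, the points of $T^j$ restrict to $p$ or $q$ on $Z_i$, and those of $T^i$ do not. Let $Y_i=\bigcup_{j\ne i}Z_{ij}$ and
$$\mathcal A_i=\{v\notin Y_i:\ v|_{Z_{ij}}\in T^i|_{Z_{ij}}\text{ for all }j\ne i\}.$$
These sets are definable with supports $Y_i$, they are disjoint, and $T^i\subseteq[\mathcal A_i]$. Since $n\ge3$, we have $Y_1=Z_1\cup Z'$, $Y_2=Z_1\cup Z_2$ and $Y_n=Z'\cup Z_2\cup\dots\cup Z_{n-1}$ (for $n=3$: $Y_2=Z_1\cup Z_2$, $Y_3=Z'\cup Z_2$). So $Y_1\cap Y_2=Z_1$ and $Z_1\cap Y_n=\emptyset$. $\square$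

The next lemma is where the cardinality argument enters.

**Lemma 14.** There is a finite $\Omega\subset\mathrm{Cl}(G)$ meeting every wild pair.

*Proof.* It suffices to show that there is no infinite family of pairwise disjoint wild pairs: then a greedily chosen disjoint family terminates, is finite and maximal, and $\Omega$ can be its union. Suppose there is such an infinite family, and apply Lemma 13 to it. Each $G[\mathcal A_i]$ is non-tame (take $A=A'=\mathcal A_i$ in the definition), so, with $Y=\bigcup Y_i$, the graph $G[\mathcal A_i\setminus Y]$ is non-tame. The set $\mathcal L$ of isomorphism types of $G[A]$, $A$ definable in $G$, is countable. By Corollary 3 choose $R_i\subseteq\mathcal A_i\setminus Y$ such that the type of $G[R_i]$ is not in $\mathcal L$.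

We define $\Pi_1,\dots,\Pi_n$ so that removing $\Pi_i$ turns $\mathcal A_i$ into $R_i$ without touching the support $Y_i$:

* $v\in\mathcal A_i\setminus R_i$ goes into $\Pi_i$;
* $v\in R_i$ goes into $\Pi_{i+1}$ (indices mod $n$);
* $v\in Y\setminus\bigcup_j\mathcal A_j$ goes into some $\Pi_i$ with $v\notin Y_i$, which exists as $\bigcap Y_i=\emptyset$;
* all other vertices go into $\Pi_1$.

Let $S_i=V\setminus\Pi_i$. Then $Y_i\subseteq S_i$. Indeed, a vertex $v\in Y_i$ is not in $\mathcal A_i$, is in no $R_j$ (as $R_j\cap Y=\emptyset$), and is not of the last kind; if $v\in\mathcal A_j\setminus R_j$ with $j\ne i$, it went into $\Pi_j$; and if it is of the third kind, it was not put into $\Pi_i$. Moreover $S_i\cap\mathcal A_i=R_i$. So $R_i$ is definable in $G[S_i]$ with support $Y_i$, by the same set of traces as $\mathcal A_i$. If $G[S_i]\cong G$, the type of $G[R_i]$ would be in $\mathcal L$. So all $\Pi_i$ are bad, in particular nonempty, contradicting $\mathcal P(n,n-1)$. $\square$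

Fix such an $\Omega$. The next two lemmas say that away from $\Omega$ everything is tame, and that sets $D(K)$ can be kept away from $\Omega$.

**Lemma 15.** If $Q$ is definable and $[Q]\cap\Omega=\emptyset$, then $G[Q]$ is tame. The same holds for finite unions of such sets.

*Proof.* For $(\tau,\tau')\in[Q]^2$ the pair $\{\tau,\tau'\}$ misses $\Omega$, so it is not wild, and there are definable $A,A'$ with $\tau\in[A]$, $\tau'\in[A']$ and $G[A\cup A']$ tame. As $[Q]^2$ is compact, finitely many such sets $[A_r]\times[A'_r]$ cover it. Let $Y$ be the union of the supports of $Q$ and of all $A_r,A'_r$. Up to finitely many vertices, $Q$ is the union of the infinite sets $W_f=W(Y,f)$ contained in $Q$. For two such $f,g$ (possibly equal) pick limit types $\tau\in[W_f]$, $\tau'\in[W_g]$. They are in $[Q]$, so $(\tau,\tau')\in[A_r]\times[A'_r]$ for some $r$. As $\tau|_Y=f$ and membership in $A_r$ is decided (outside $Y$) by the trace on $Y$, we get $W_f\subseteq A_r$; likewise $W_g\subseteq A'_r$. So $G[W_f\cup W_g]$ is tame.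

For fixed $f$, take the common refinement over all $g$ of the partitions of $W_f$ into $\approx$-classes of $G[W_f\cup W_g]$. It has finitely many classes, and any two vertices in the same class are distinguished by only finitely many vertices of each $W_g$, hence of $Q$. So $G[Q]$ is tame. A finite union of such sets is, up to a finite set, again such a set. $\square$

**Lemma 16.** If $K$ is finite and every $\omega\in\Omega$ is constant on $K$, then $D(K)\subseteq Q$ for a definable $Q$ with $[Q]\cap\Omega=\emptyset$.

*Proof.* Take $Q=\{v\notin K:v|_K\notin\{\omega|_K:\omega\in\Omega\}\}$. A vertex of $D(K)$ has a non-constant trace on $K$, so it lies in $Q$. $\square$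

## 10. $G$ is tame, and its limit types come from twins

Now the attack of Section 8 works. First we show tameness; the second proposition then repeats the argument in the easy situation where all the sets $D(K)$ are finite.

**Proposition 17.** $G$ is tame.

*Proof.* Suppose not; then $\mathrm{Cl}(G)$ is infinite by (5).

**Step 1: choose a limit type away from $\Omega$.** Choose $\tau\in\mathrm{Cl}(G)\setminus(\Omega\cup\{\sigma_1,\dots,\sigma_t\})$ and a definable $Q_0$ with $\tau\in[Q_0]$, $[Q_0]\cap\Omega=\emptyset$ (namely $W(Y,\tau|_Y)$ for a finite $Y$ on which $\tau$ differs from each $\omega\in\Omega$). Choose $M_0\to\tau$ with $M_0\subseteq Q_0$ and with every $\omega\in\Omega$ constant on $M_0$; this is possible by (3) and pigeonhole. Apply Lemma 12 to get $Y^*$ and $M$.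

**Step 2: choose the sets $K$, with finite overlaps.** For $i=1,\dots,n-1$ choose successively sets $K_i^1,\dots,K_i^{n-1}\subset M$ of size $n$ as follows. Let $D_l=\bigcup_hD(K_l^h)$ and $B_i=D_1\cup\dots\cup D_{i-1}$ (so $B_1=\emptyset$). By Lemma 16, $B_i\subseteq Q^{(i)}$ for a finite union $Q^{(i)}$ of definable sets with $[\cdot]$ disjoint from $\Omega$. By Lemma 15, $G[Q_0\cup Q^{(i)}]$ is tame, so some infinite $M_i\subseteq M$ lies in a single $\approx$-class of it. A vertex of $D(K)$ distinguishes two elements of $K$; hence $D(K)\cap B_i$ is finite for all finite $K\subset M_i$. Put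
$$F_i^h:=D(K_i^h)\cap B_i,$$
and choose $K_i^h\subset M_i$ of size $n$ such that every vertex of the finite set $F_i^1\cup\dots\cup F_i^{h-1}$ is uniform to $K_i^h$. This is possible by pigeonhole on traces, since the earlier $F_i^{h'}$ are disjoint from $M$ by Lemma 12(i). Thus $F_i^1,\dots,F_i^{n-1}$ are pairwise disjoint finite sets.

**Step 3: the partition.** Put $\Pi_i=D_i\setminus B_i$ for $i<n$, $\Pi_n=V\setminus\bigcup_{i<n}\Pi_i=V\setminus\bigcup_{i<n}D_i$, and $S_i=V\setminus\Pi_i$. By Lemma 12(i), $M\cup U\cup Y^*$ is disjoint from all $D_l$.

**Step 4: $\Pi_i$ is bad for $i<n$.** Since $S_i\cap D_i=D_i\cap B_i$, we have $D(K_i^h)\cap S_i=F_i^h$. So Lemma 12(ii), applied to $K_i^h$ and $S=S_i\setminus F_i^h$, gives $G[S_i\setminus F_i^h]\not\cong G$ for each $h$. Suppose $G[S_i]\cong G$. Then no $F_i^h$ is empty, and $F_i^1,\dots,F_i^{n-1}$ are $n-1$ disjoint nonempty finite bad sets of the graph $G[S_i]\cong G$, contradicting Lemma 11. So $\Pi_i$ is bad, in particular nonempty. (This is why we took $n-1$ sets $K_i^h$ for each $i$, rather than one.)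

**Step 5: $\Pi_n$ is bad.** It contains $M$, so it is nonempty. $G-\Pi_n=G[\bigcup_{i<n}D_i]$ is tame by Lemmas 16 and 15, so it is not isomorphic to $G$.

All $n$ parts are bad: a contradiction. $\square$

**Proposition 18.** $\mathrm{Cl}(G)=\{\sigma_1,\dots,\sigma_t\}$. In particular $1\le t\le n-1$.

*Proof.* Let $\tau\in\mathrm{Cl}(G)\setminus\{\sigma_a\}_a$. As $G$ is tame, some $M_0\to\tau$ lies in one $\approx$-class. Take $M,Y^*$ from Lemma 12. Then $D(K)$ is finite for finite $K\subset M$. Choose $K^1,\dots,K^{n-1}\subset M$ of size $n$ successively so that every vertex of $D(K^1)\cup\dots\cup D(K^{h-1})$, a finite set disjoint from $M$, is uniform to $K^h$. Then the $D(K^h)$ are pairwise disjoint. Lemma 12 with $S=V\setminus D(K^h)$ shows that each $D(K^h)$ is bad, hence nonempty. This contradicts Lemma 11. Finally, $\mathrm{Cl}(G)\ne\emptyset$ because $V$ is infinite, so $t\ge1$; and $t\le n-1$ by Lemma 10. $\square$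

## 11. Sharp frames and their invariance

We now know that $G$ splits into $t$ pieces converging to $\sigma_1,\dots,\sigma_t$. This section turns the pieces into colors and shows that the resulting graph $\Sigma$ is, up to finitely many components and a permutation of the colors, an isomorphism invariant. This will let us recognize bad sets by looking at $\Sigma$.

**Definition 7.** A *sharp frame* of an infinite graph $H$ consists of a finite $Z$, a partition $V\setminus Z=C_1\sqcup\dots\sqcup C_r$ into infinite sets converging to pairwise distinct limit types, and a symmetric $0/1$ matrix $m$ such that $\Sigma$ (defined as in Definition 3) is locally finite.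

Then $\mathrm{Cl}(H)$ consists exactly of the $r$ limits, since any infinite set meets some $C_a$ in an infinite set. Moving finitely many further vertices into $Z$ preserves sharp frames. Example: $\infty K_2+\infty K_1$ has the sharp frame $Z=\emptyset$, one color, $m=(0)$. The half graph has none: its limit types force two colors, which are $\{a_i\}$ and $\{b_j\}$ up to finitely many vertices, and local finiteness would force $m(1,2)=1$ (seen from an $a_i$) and $m(2,1)=0$ (seen from a $b_j$). For our $G$ the symmetry of $m$ comes from the twin classes.

**Lemma 19.** $G$ has a sharp frame with $C_a\to\sigma_a$ $(a=1,\dots,t)$.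

*Proof.* Choose a finite $Y_0$ with the $\sigma_a|_{Y_0}$ distinct and put $C_a^0=W(Y_0,\sigma_a|_{Y_0})$. By (6) and Proposition 18, $C_a^0\to\sigma_a$, and $V\setminus\bigcup C_a^0$ is finite. Let $m(a,b)=\sigma_b(u)$ for $u\in U_a$. This is well defined and symmetric: for $a\ne b$ all pairs in $U_a\times U_b$ have the same adjacency, and $m(a,a)$ is the internal adjacency of $U_a$.

Fix $u_b\in U_b$. For all but finitely many $v\in C_a^0$ we have $[v\sim u_b]=\sigma_a(u_b)=m(b,a)=m(a,b)$, and if $v\notin U_b$, then $\sigma_b(v)=[v\sim u_b]$. If $v\in C_a^0\cap U_b$, then either $a=b$ and $\sigma_b(v)=m(a,a)$, or $a\ne b$, which occurs for finitely many $v$ only, because an infinite set cannot converge to both $\sigma_a$ and $\sigma_b$. So for all but finitely many $v\in C_a^0$ we have $\sigma_b(v)=m(a,b)$ for all $b$. Let $C_a$ be the set of these $v$, and $Z$ the finite rest. For $v\in C_a$ we have $[v\sim w]=\sigma_b(v)=m(a,b)$ for almost all $w\in C_b$, so $\Sigma$ is locally finite. $\square$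

**Lemma 20 (invariance).** Fix a sharp frame $(Z,(C_a),m)$ of $G$. If $X\subseteq V$ and $G[X]\cong G$, there is a permutation $\pi$ of the colors such that for every finite connected colored graph $\kappa$: $\Sigma$ has infinitely many components isomorphic to $\kappa$ iff $\Sigma|_{X\setminus Z}$ has infinitely many components isomorphic to $\pi(\kappa)$ (colors relabeled by $\pi$). In particular, for each finite $r$, $\Sigma$ has infinitely many components of size $r$ iff $\Sigma|_{X\setminus Z}$ has.

*Proof.* **Step 1: the frame restricts to $X$.** The limits of the colors are the elements of $\mathrm{Cl}(G)$; index the colors so that $C_a\to\sigma_a$. An infinite subset of $X$ meets some $C_a$ in an infinite set, so $\mathrm{Cl}(G[X])=\{\sigma_a|_X:X\cap C_a\text{ infinite}\}$. As $G[X]\cong G$, this set has $t$ elements. So all $X\cap C_a$ are infinite and the $\sigma_a|_X$ are distinct. Hence $(Z\cap X,(C_a\cap X)_a,m)$ is a sharp frame of $G[X]$, with graph $\Sigma|_{X\setminus Z}$.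

**Step 2: compare it with the transported frame.** An isomorphism $\psi:G\to G[X]$ transports the frame of $G$ to a second sharp frame $(\psi Z,(\psi C_a)_a,m)$ of $G[X]$, with graph $\psi\Sigma$. In both frames the limits of the colors run through $\mathrm{Cl}(G[X])$ without repetition, so there is a permutation $\pi$ such that $\psi C_a$ and $C_{\pi(a)}\cap X$ have the same limit. Their symmetric difference is finite: otherwise, as $Z$ and $\psi Z$ are finite, some $\psi C_c\cap C_b$ with $b\ne\pi(c)$ would be infinite and have two different limits. Next, $m(a,b)=m(\pi a,\pi b)$: fix $v\in\psi C_a\cap C_{\pi a}$; for almost all $w\in\psi C_b\cap C_{\pi b}$, local finiteness in the two frames gives $[v\sim w]=m(a,b)$ and $[v\sim w]=m(\pi a,\pi b)$. So there is a finite set $E\subset X$ (the sets $\psi Z$, $Z\cap X$ and the symmetric differences) outside of which the graphs $\psi\Sigma$ and $\Sigma|_{X\setminus Z}$ have the same vertices and edges, with color $a$ of the former corresponding to color $\pi(a)$ of the latter.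

**Step 3: finite deletions.** Deleting a finite set $E$ from a locally finite graph changes only finitely many components: only finitely many components meet $E$, and each component of the new graph that is not a component of the old one contains one of the finitely many neighbors of $E$. Applying this to both graphs gives the claim. The last statement follows because there are only finitely many colored graphs of size $r$. $\square$

## 12. Components with at least $n$ vertices

The last step toward Theorem A bounds the cells.

**Proposition 21.** For a sharp frame of $G$, the union of the $\Sigma$-components with at least $n$ vertices is finite.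

*Proof.* **Step I: only finitely many components have exactly $n$ vertices.** This is needed so that "infinitely many components of size $n$" becomes a mark of badness in Step II. Suppose $\kappa_1,\kappa_2,\dots$ are all of these, infinitely many. Let $V_1,\dots,V_{n-1}$ each contain exactly one vertex of each $\kappa_l$ (different vertices for different $V_i$) and nothing else, and let $V_n$ be the rest. For $i<n$, $\Sigma|_{V\setminus(Z\cup V_i)}$ has no component of size $n$: each $\kappa_l$ has lost a vertex and the other components are unchanged. So $V_i$ is bad by Lemma 20. In $G-V_n$ only $n-1$ vertices of each $\kappa_l$ are left, so all $\Sigma$-components have size at most $n-1$, and $V_n$ is bad by Lemma 20. Contradiction.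

**Step II: the general case.** Suppose the union $L$ of the components with at least $n$ vertices is infinite. Choose connected $n$-sets $\kappa_1,\kappa_2,\dots\subset L$ with pairwise disjoint closed $\Sigma$-neighborhoods, one after the other: by local finiteness the ball of radius $n+3$ around the finitely many vertices already chosen is finite, so there is a vertex of $L$ outside it, and a connected $n$-set containing this vertex. Let $\partial\kappa_l$ be the set of $\Sigma$-neighbors of $\kappa_l$ outside $\kappa_l$, a finite set. If it is empty, $\kappa_l$ is a component; so by Step I we may discard finitely many $l$ and assume that all $\partial\kappa_l$ are nonempty. Partition the indices into infinite sets $I_0,\dots,I_{n-1}$. Let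
$$V_1=\bigcup_{l\in I_1}\partial\kappa_l\cup\bigcup_{l\in I_0}\kappa_l,\qquad V_i=\bigcup_{l\in I_i}\partial\kappa_l\quad(2\le i\le n-1),$$
and let $V_n$ be the rest; it contains $\kappa_l$ for $l\in I_1$. For $i<n$, in $G-V_i$ the sets $\kappa_l$ ($l\in I_i$) are components of size $n$, since their boundaries have been removed. In $G-V_n$ the sets $\kappa_l$ with $l\in I_0$ are components of size $n$: they lie in $V_1$, and $\partial\kappa_l\subseteq V_n$ for $l\in I_0$, because the closed neighborhoods are disjoint. So in every case infinitely many components of size $n$ occur, and by Step I and Lemma 20 all parts are bad. Contradiction. $\square$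

**Proof of Theorem A.** $(1)\Leftrightarrow(2)$ is Propositions 5 and 6, $(2)\Rightarrow(3)$ is Proposition 8, and $(3)\Rightarrow(4)$ is trivial. For $(4)\Rightarrow(2)$, let $\mathcal A$ be the age of $G$ with $\mathcal P(n,n-1)$, $n>2$; $G$ is infinite, because $\mathcal A$ has members of every finite size. Take the frame of Lemma 19 and move the finite set of Proposition 21 into $Z$. The frame remains sharp, and all $\Sigma$-components have at most $n-1$ vertices. Refining the colors by traces on $Z$ gives a cellular presentation of $G$. So the conjecture is true. $\square$

## 13. Graphs with $\mathcal P(n,n-1)$ are exactly those with closed presentations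

Here we prove Theorem B. (c)$\Rightarrow$(b) is Lemma 7, and (b)$\Rightarrow$(a) is trivial. For (a)$\Rightarrow$(c) let $G$ satisfy $\mathcal P(n,n-1)$, $n\ge3$, and take the sharp frame just found, with cells of size $\le n-1$, with $t\le n-1$ colors, and $C_a\to\sigma_a$.

**Step 1: adjust $Z$ without refining the colors.** Refining by traces could increase the number of colors, so we enlarge $Z$ instead. Move into $Z$ the finitely many cells whose colored type occurs finitely often. As $C_a\to\sigma_a$, only finitely many $v\in C_a$ have trace on this $Z$ different from $\sigma_a|_Z$; move the finitely many cells containing such vertices into $Z$ as well. If $z\in C_b$ is moved and $v\in C_a$ remains, then they lie in different cells, so $[v\sim z]=m(a,b)$; hence $m(a,b)=\sigma_a(z)$, as this holds for almost all $v\in C_a$. So now all remaining $v\in C_a$ have trace $\sigma_a|_Z$ on the enlarged $Z$, and all remaining types occur infinitely often. We have a cellular presentation that is also a sharp frame. Let $\mathcal K$ be its set of types.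

**Step 2: closure.** Suppose that $\kappa\in\mathcal K$ and that some proper nonempty connected induced colored subgraph $\kappa'$ of $\kappa$ is not in $\mathcal K$. Take infinitely many cells $\kappa_l$ of type $\kappa$, leaving out infinitely many others of this type. Let $\kappa'_l\subset\kappa_l$ be copies of $\kappa'$. Split the indices into infinite sets $I_1,\dots,I_{n-1}$. Put $V_i=\bigcup_{l\in I_i}(\kappa_l\setminus\kappa'_l)$ for $i<n$, and let $V_n$ be the rest. In $G-V_i$ ($i<n$) all types of $\mathcal K$ and also $\kappa'$ occur infinitely often as components: at least $|\mathcal K|+1$ types. By Lemma 20, $G-V_i\cong G$ would give exactly $|\mathcal K|$ such types. So $V_i$ is bad. In $G-V_n$ all $\Sigma$-components have fewer than $|\kappa|$ vertices, so $V_n$ is bad by Lemma 20. All parts are bad, a contradiction. So the presentation is closed, with at most $n-1$ colors and cells of size at most $n-1$. $\square$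

## 14. The growth order is $|\mathcal K|-1$

Here we prove Theorem C. Take the presentation from the proof of Theorem B: it is a sharp frame with $C_a\to\sigma_a$, it is closed, $v|_Z=\sigma_a|_Z$ for $v\in C_a$, and the cells have size $\le q:=n-1$. For $y\in C_c$ we have $\sigma_a(y)=m(c,a)$, by local finiteness of $\Sigma$. Since every $C_a$ is infinite and $\mathcal K$ is closed, the one-vertex graph of each color belongs to $\mathcal K$.

**Step 1: upper bound.** By (1) and closure, an $N$-vertex induced subgraph is determined up to isomorphism by some $Z'\subseteq Z$ and numbers $n_\kappa$ ($\kappa\in\mathcal K$) with $\sum|\kappa|n_\kappa=N-|Z'|$. All but one of the $n_\kappa$ determine the last one, so there are $O(N^{|\mathcal K|-1})$ possibilities.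

**Step 2: the family for the lower bound.** Different vectors $(n_\kappa)$ might give isomorphic graphs; we show that this happens only boundedly often. Put
$$e_0=(q+1)|Z|,\qquad C=(q+1)(2e_0+|Z|),\qquad L=C+q+2|Z|+5.$$
Consider the vectors $(n_\kappa)$ with all $n_\kappa\ge L$ and $\sum|\kappa|n_\kappa=N-|Z|$. There are $\Theta(N^{|\mathcal K|-1})$ of them: choose all entries except that of one fixed one-vertex type freely between $L$ and $c'N$, for a small constant $c'>0$; the last entry is then determined and is at least $L$ for large $N$. For such a vector let $X=X(n_\kappa)$ consist of $Z$ and of $n_\kappa$ cells of type $\kappa$ for each $\kappa$, so $|X|=N$. Let $G_a$ be the set of one-vertex cells of color $a$ in $X$; $|G_a|\ge L$.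

**Step 3: the large twin classes of $G[X]$.** The aim is to recognize the sets $G_a$ in the bare graph, up to few vertices. First, vertices $v\in C_a$, $v'\in C_b$ of $X$ with $a\ne b$ are not twins in $G[X]$. Indeed $\sigma_a(y)\ne\sigma_b(y)$ for some $y$. If $y\in Z$, then $y$ distinguishes them. If $y\in C_c$, then $m(a,c)\ne m(b,c)$, and any $g\in G_c\setminus\{v,v'\}$ distinguishes them.

Second, suppose $v\in X\setminus Z$ has a $\Sigma$-neighbor $w$ in $X$, and $v'\in X\setminus Z$ is a twin of $v$. Then $v'$ has the same color as $v$, and either $v'=w$, or $[v'\sim w]=[v\sim w]$ and $v'$ is $\Sigma$-adjacent to $w$. So $v'$ is in the same cell as $v$.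

The set $G_a$ lies in one twin class $T_a$, because its elements have the same color, the same trace on $Z$ and no $\Sigma$-neighbors. Let $v'\in T_a\setminus Z$. By the first remark it has color $a$, and by the second it has no $\Sigma$-neighbor in $X$ (otherwise all its twins outside $Z$ would lie in its own cell, but the elements of $G_a$ do not). Since $X\setminus Z$ is a union of whole cells, $v'$ is a one-vertex cell. So $T_a\setminus Z=G_a$. In every other twin class, each vertex outside $Z$ has a $\Sigma$-neighbor in $X$, so all vertices of the class outside $Z$ lie in one cell; there are at most $q$ of them. Hence the twin classes of size $>q+|Z|$ are exactly the $t$ distinct classes $T_a$.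

**Step 4: an isomorphism almost respects colors.** Let $\varphi:G[X]\to G[X']$ be an isomorphism, $X'=X(n'_\kappa)$, with $G'_a,T'_a$ as above. Then $\varphi(T_a)=T'_{\pi(a)}$ for a permutation $\pi$. All but at most $|Z|$ elements of $G_a$ map into $G'_{\pi(a)}$. Comparing distinct $g\in G_a$, $h\in G_c$ with $\varphi(g)\in G'_{\pi(a)}$, $\varphi(h)\in G'_{\pi(c)}$ gives
$$m(a,c)=m(\pi a,\pi c)\qquad\text{for all }a,c.\tag{10}$$
Let $\mathrm{Ex}$ be the set of $v\in X\setminus Z$ such that $\varphi(v)\in Z$ or $v$ is $\Sigma$-adjacent to an element of $\varphi^{-1}(Z)\setminus Z$. Since $\Sigma$-degrees are at most $q-1$, $|\mathrm{Ex}|\le e_0$. Let $v\in X\setminus(Z\cup\mathrm{Ex})$ have color $a$, and let $\varphi(v)$, which is not in $Z$, have color $b$.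

*Claim: $b=\pi(a)$.* For each $c$ take $h\in G_c\setminus\{v\}$ with $\varphi(h)\in G'_{\pi(c)}$. As $h$ and $\varphi(h)$ are one-vertex cells, (10) gives
$$m(b,\pi c)=[\varphi(v)\sim\varphi(h)]=[v\sim h]=m(a,c)=m(\pi a,\pi c).$$
So rows $b$ and $\pi(a)$ of $m$ agree. Suppose $b\ne\pi(a)$. Then $\sigma_b$ and $\sigma_{\pi(a)}$ differ at some vertex. They agree at each $y\in C_d$, where their values are $m(d,b)=m(d,\pi a)$; so they differ at some $z'\in Z$. Let $z=\varphi^{-1}(z')$, and choose $g\in G_a\setminus\{z,v\}$ with $\varphi(g)\in G'_{\pi(a)}$. Then
$$[g\sim z]=[\varphi(g)\sim z']=\sigma_{\pi(a)}(z')\quad\text{and}\quad[v\sim z]=[\varphi(v)\sim z']=\sigma_b(z'),$$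
so $[g\sim z]\ne[v\sim z]$. But these are equal. If $z\in Z$, both are $\sigma_a(z)$. If $z\in C_d$, both are $m(a,d)$: we have $z\ne v$ (as $\varphi(v)\notin Z$) and $z\ne g$; $v$ is not $\Sigma$-adjacent to $z$ because $v\notin\mathrm{Ex}$, and $g$ is not because it is a one-vertex cell. This contradiction proves the claim.

**Step 5: compare the numbers of cells.** By the claim and (10), $\varphi$ respects colors via $\pi$ on $X\setminus(Z\cup\mathrm{Ex})$, and hence it respects $\Sigma$ there. Its image there lies in $X'\setminus Z$ and omits at most $|Z|+|\mathrm{Ex}|$ vertices of $X'\setminus Z$, since the omitted ones lie in $\varphi(Z\cup\mathrm{Ex})$. Deleting one vertex from a graph with components of size at most $q$ destroys one component and creates at most $q-1$, so deleting $e$ vertices changes the number of components of a given type by at most $e(q+1)$. Apply this on both sides, with at most $e_0$ deletions from $X\setminus Z$ and at most $e_0+|Z|$ from $X'\setminus Z$. Writing $n'_\lambda=0$ for $\lambda\notin\mathcal K$, we get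
$$|n_\kappa-n'_{\pi(\kappa)}|\le(q+1)(2e_0+|Z|)=C\qquad\text{for all }\kappa\in\mathcal K.$$
As $n_\kappa\ge L>C$, this forces $\pi(\kappa)\in\mathcal K$, so $\pi$ permutes $\mathcal K$. Therefore each isomorphism type arises from at most $t!\,(2C+1)^{|\mathcal K|}$ vectors, a bound independent of $N$. With Steps 1 and 2 the profile is $\Theta(N^{|\mathcal K|-1})$.

Finally, by Theorem A, a polynomially bounded profile of a countably infinite graph is the profile of a graph with $\mathcal P(n,n-1)$ for some $n>2$. So it is $\Theta(N^d)$ with $d=|\mathcal K|-1\ge0$. $\square$
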